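\title{A bound below $3n/5$ for the fractional domination game}

\begin{abstract}
In the fractional domination game two players alternately distribute one unit of weight over the vertices of a graph until every closed neighborhood carries weight at least $1$; Dominator wants the total weight small, Staller wants it large. We prove that on every graph of order $n$ without isolated vertices Dominator can keep the total weight at most $\frac{12000}{20001}n<\frac35n$, and we give trees of order $7k$ on which Staller can force $\frac{15k-1}{4}$. Hence the best constant lies between $\frac{15}{28}$ and $\frac{12000}{20001}$. The upper bound is proved with a piecewise linear potential whose weights are changed once during the game.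
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite simple graph of order $n$. We write $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$, and $f(X)=\sum_{x\in X}f(x)$ for a function $f$ on $V(G)$. A function $f\ge0$ is \emph{fractional dominating} if $f(N[u])\ge1$ for every vertex $u$. In the \emph{fractional domination game} such a function is built by two players with opposite aims.

A weight function $f\colon V(G)\to[0,\infty)$ starts as $f\equiv0$. The \emph{load} of $u$ is $\ell(u)=f(N[u])$, and $u$ is \emph{saturated} if $\ell(u)\ge1$. Dominator and Staller take turns, Dominator first. A turn is a sequence of \emph{steps} $(v,y)$ with $y>0$; the step raises $f(v)$ by $y$ and is legal if $y\le\max_{u\in N[v]}(1-\ell(u))$, with the loads taken just before the step. The weights placed in one turn sum to exactly $1$, unless all vertices become saturated earlier. The game ends at the moment when every vertex is saturated, and its \emph{length} is $f(V(G))$. Dominator wants to minimize the length, Staller to maximize it, and the \emph{fractional game domination number} $\gamma_g^*(G)$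 is the length under optimal play.

It is convenient to record what a vertex still needs. The \emph{residual} of $u$ and the largest residual near $v$ are
\[
r(u)=\max\{0,\,1-\ell(u)\},\qquad M(v)=\max_{u\in N[v]}r(u).
\]
A step $(v,y)$ is legal exactly if $0<y\le M(v)$, and it replaces $r$ by $(r-y)^+$ on $N[v]$, where $t^+=\max\{t,0\}$. So no weight may be placed on $v$ beyond what the neediest vertex of $N[v]$ can use. A step $(v,y)$ lowers $M(v)$ by exactly $y$ and raises no other $M(v')$; since $\sum_vM(v)$ starts at $n$, every game has length at most $n$. This is attained by the graph without edges, so a better bound requires $G$ to be \emph{isolate-free}, that is, without isolated vertices. A star has $\gamma_g^*=1$. On $k$ disjoint edges the two ends of an edge always have the same residual, each edge receives weight exactly $1$, and $\gamma_g^*=k=n/2$.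

In the integer domination game each move puts weight $1$ on a single vertex, and there are infinitely many connected graphs whose game domination number is $3n/5$. It has been conjectured that $\gamma_g^*(G)\le 3n/5$ for every isolate-free graph $G$ of order $n$. Splitting a move gives more options to both players, and the rules alone do not tell which of them gains. The following question is posed in \cite{FDG}.

\begin{quote}
\emph{Is there a constant $C<3/5$ such that $\gamma_g^*(G)\le Cn$ for every isolate-free graph $G$ of order $n$, or at least for every tree of order $n\ge2$?}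
\end{quote}

The answer is yes, for all isolate-free graphs and hence for all trees of order at least $2$.

\begin{theorem}\label{thm:upper}
For every isolate-free graph $G$ of order $n$,
\[
\gamma_g^*(G)\le\frac{12000}{20001}\,n<\frac35\,n .
\]
\end{theorem}

The constant is not claimed to be sharp. The disjoint edges show that $C\ge\frac12$, and Staller can do better than that.

\begin{theorem}\label{thm:lower}
There are trees $T_k$ of order $n=7k$ with $\gamma_g^*(T_k)\ge\frac{15k-1}{4}$. Hence the best constant, for trees and for isolate-free graphs alike, lies in $[\frac{15}{28},\frac{12000}{20001}]$.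
\end{theorem}

Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower} by a strategy for Staller, and Theorem~\ref{thm:upper} in Sections~\ref{sec:potential}--\ref{sec:strategy} by a strategy for Dominator. Both strategies use finitely many steps per turn. If the opponent is allowed infinitely many steps in a turn, nothing changes, because all quantities that we track are continuous in $f$.

\section{Trees on which Staller forces $15n/28$ asymptotically}\label{sec:lower}

Let $T_k$ consist of a path $c_1\dots c_k$ and, for each $i$ and each $j\in\{1,2,3\}$, a pendant path $c_ia_{ij}b_{ij}$; it has $7k$ vertices. Each pendant path costs one unit, whatever else happens, so all weight on the vertices $c_i$ is extra. Staller may play on $c_i$ as long as some $a_{ij}$ is unsaturated, and Dominator can shorten this period only slowly: a unit on $a_{ij}$ or $b_{ij}$ helps one of three vertices, and a unit on $c_i$ is itself extra weight.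

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
At the end of the game $\ell(b_{ij})=f(a_{ij})+f(b_{ij})\ge1$ for all $i,j$, so the length is at least $3k+\sum_if(c_i)$.

Let $Q_i=\frac13\sum_jr(a_{ij})$ and $Q=\sum_iQ_i$; thus $Q=k$ at the start and $Q=0$ at the end. While $Q>0$, Staller picks $i$ with $Q_i>0$ and plays $(c_i,y)$, where $y$ is the minimum of $\max_jr(a_{ij})$ and the weight remaining in the turn. This is legal since $a_{ij}\in N[c_i]$, and it either ends the turn or makes $Q_i=0$. Once $Q=0$, Staller plays steps $(v,y)$ with $y$ the minimum of $M(v)>0$ and the remaining weight; each ends the turn or saturates a vertex. So all turns of Staller are finite.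

Consider the game up to the first moment when $Q=0$. Let $Z$ be the weight placed by Staller, all of it on the vertices $c_i$, and let $Y$ and $X$ be the weights placed by Dominator on the vertices $c_i$ and on the other vertices. As $N[a_{ij}]=\{a_{ij},b_{ij},c_i\}$, weight $y$ on $c_i$ lowers $Q$ by at most $y$, and weight $y$ on $a_{ij}$ or $b_{ij}$ lowers it by at most $y/3$. Hence $k\le Z+Y+X/3$. The turns alternate and all completed turns have weight $1$, so $X+Y\le Z+1$. Eliminating $X$ gives $k\le\frac43Z+\frac23Y+\frac13$, and therefore
\[
Z+Y\ \ge\ Z+\tfrac12Y\ \ge\ \tfrac34\bigl(k-\tfrac13\bigr).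
\]
The length is at least $3k+Z+Y\ge\frac{15k-1}4$. A constant $C$ that works for all trees satisfies $C\ge\frac{15k-1}{28k}$ for all $k$, so $C\ge\frac{15}{28}$; the upper end of the interval is Theorem~\ref{thm:upper}.
\end{proof}

\section{The potential}\label{sec:potential}

From now on $G$ is isolate-free. To prove a bound $n/\alpha$ we want a function $\Psi\ge0$ of the position that starts at $n$ and drops by $2\alpha$ in each round of two turns. If each unit of Staller's weight is only known to lower $\Psi$ by $\sigma$, then Dominator must lower it by $2\alpha-\sigma$ per unit. For $\alpha=\frac53$ and $\sigma=1$ he needs $\frac73$.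

The sum $\sum_vM(v)$ has $\sigma=1$ but is too weak for Dominator: on the path $b_1a_1a_2b_2$ a unit on $a_1$ lowers it only by $2$. That move has a second merit, however. It leaves $b_2$ above all other vertices of $N[b_2]\cup N[a_2]$, so any later step that lowers $r(b_2)$, by either player, lowers both $M(b_2)$ and $M(a_2)$. Such a step has rate $2$ where $\frac53$ would do, and the excess $\frac13$ can be credited in advance, to the move that creates the situation. The surplus $g$ defined next measures how much of $r(u)$ is of this kind.

\subsection{Surplus, settled and low vertices}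

A \emph{state} is the residual function $r$ of a weight function $f\ge0$. A vertex $u$ is \emph{live} if $r(u)>0$ and \emph{dead} otherwise, and $U$ is the set of live vertices. The words \emph{component}, \emph{isolated} and \emph{leaf} refer to the induced subgraph $G[U]$ unless another graph is named. For $v$ with $M(v)>0$, that is, for $v\in N[U]=\bigcup_{u\in U}N[u]$, let $A(v)=\{u\in N[v]:r(u)=M(v)\}\subseteq U$.

\begin{definition}\label{def:surplus}
For a vertex $u$ and $w\in N(u)$ put
\[
s(u,w)=\max\{r(x):x\in(N[u]\cup N[w])\setminus\{u\}\},\qquad s(u)=\min_{w\in N(u)}s(u,w),\qquad g(u)=(r(u)-s(u))^+ .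
\]
A neighbor $w$ with $s(u,w)=s(u)$ is a \emph{best witness} of $u$. The number $g(u)$ is the \emph{surplus} of $u$, and $u$ is a \emph{peak} if $g(u)>0$. A live vertex $u$ is \emph{settled} if $s(u)=0$; its best witnesses, the neighbors $w$ with $(N[u]\cup N[w])\cap U=\{u\}$, are called \emph{private} to $u$. An isolated vertex that is not settled is \emph{low}.
\end{definition}

The minimum defining $s(u)$ is over a nonempty set because $G$ is isolate-free. We shall often use that $s(u)\ge r(x)$ for every $x\in N(u)$; in particular a neighbor of a peak is not a peak. A settled vertex is an isolated peak, and it stays settled until it dies, since $U$ only shrinks. A vertex $w$ private to $u$ is dead and has $N[w]\cap U=\{u\}$, so it is private to no other vertex.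

A \emph{potential} is a function
\[
\Psi=\sum_v\mu_vM(v)+\sum_u\nu_ur(u)-\sum_u\omega_ug(u).
\]
Except in Example~\ref{ex:P4}, the weights always satisfy
\begin{equation}\label{eq:weights}
\mu_v\ge0.966,\qquad \nu_u\ge0,\qquad 0.319\le\omega_u\le\tfrac13 .
\end{equation}
Since $M(u)\ge r(u)\ge g(u)$, we have $\Psi\ge0$, and $\Psi=0$ if $U=\emptyset$.

\subsection{Rates}

Since weight can be placed in small amounts, it suffices to understand derivatives of $\Psi$. A \emph{direction} is a probability distribution $\xi$ on $N[U]$; we put $d(u)=\xi(N[u])$ and write $\mathbf 1_v$ for the direction concentrated at $v$. Moving along $\xi$ means replacing $f$ by $f+h\xi$, hence $r$ by $(r-hd)^+$. All of $M,s,g,\Psi$ are then continuous piecewise linear functions of $h\ge0$. Taking right derivatives at $h=0$, let $M'(v)$, $s'(u)$ and $\operatorname{rate}(\xi)$ be the rates of \emph{decrease} of $M(v)$, $s(u)$ and $\Psi$, and let $g'(u)$ be the rate of \emph{increase} of $g(u)$. Then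
\begin{equation}\label{eq:rate}
\operatorname{rate}(\xi)=\sum_{v\in N[U]}\mu_vM'(v)+\sum_{u\in U}\nu_ud(u)+\sum_u\omega_ug'(u).
\end{equation}

\begin{lemma}\label{lem:rates}
\begin{itemize}
\item[(a)] If $v\in N[U]$, then $M'(v)=\min_{A(v)}d$.
\item[(b)] Always $s'(u)\ge0$. If $s(u)>0$, then $s'(u)$ is the maximum, over the best witnesses $w$ of $u$, of the minimum of $d$ over the vertices $x\in(N[u]\cup N[w])\setminus\{u\}$ with $r(x)=s(u)$.
\item[(c)] $g'(u)=s'(u)-d(u)$ if $u$ is a peak, $g'(u)=(s'(u)-d(u))^+$ if $r(u)=s(u)>0$, and $g'(u)=0$ otherwise. If $u$ is settled, $g'(u)=-d(u)$.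
\end{itemize}
\end{lemma}

\begin{proof}
For small $h$ the residual $r(u)$ decreases at rate $d(u)$ on $U$ and stays $0$ off $U$. A maximum of finitely many piecewise linear functions decreases at the smallest rate among those that attain it, and a minimum at the largest rate among those that attain it. This gives (a) and (b), and (c) follows from $g=(r-s)^+$; a settled vertex has $s(u)=0$ and $s'(u)=0$.
\end{proof}

A step $(v,y)$ is the motion $f+h\mathbf 1_v$, $0\le h\le y$, and $M(v)>0$ for $h<y$. So if $\operatorname{rate}(\mathbf 1_v)\ge\sigma$ at all states visited with $h<y$, the step lowers $\Psi$ by at least $\sigma y$.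

\begin{example}\label{ex:P4}
Let $G$ be the path $b_1a_1a_2b_2$ with $r\equiv1$, and take constant weights $\mu,\nu,\omega\ge0$. Here $s\equiv1$, $g\equiv0$ and $A(v)=N[v]$. Let $\xi$ be a direction and $t=\xi(a_1)+\xi(a_2)$. Since $b_i\in A(a_i)\cap A(b_i)$ and $d(b_1)+d(b_2)=1$, we get $\sum_vM'(v)\le2$; also $\sum_ud(u)=2+t$. Next $g'(a_i)=0$, because $s'(a_i)\le d(b_i)\le d(a_i)$, and $g'(b_1)\le d(a_1)-d(b_1)=\xi(a_2)$, $g'(b_2)\le\xi(a_1)$. Hence
\[
\operatorname{rate}(\xi)\le 2\mu+3\nu+\omega ,
\]
with equality for $\mathbf 1_{a_1}$, where $M'(b_1)=M'(a_1)=g'(b_2)=1$. For $\mathbf 1_{b_1}$ only $M(b_1)$, $r(b_1)$, $r(a_1)$ change, and the rate is $\mu+2\nu$. After a full unit on $a_1$ only $b_2$ is live; it is settled, $a_2$ is private to it, and every legal step has rate $2\mu+\nu-\omega$.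

For $(\mu,\nu,\omega)=(1,0,\frac13)$ the three rates are $\frac73$, $1$ and $\frac53$. They fit $\alpha=\frac53$ exactly, with nothing to spare.
\end{example}

To get below $\frac35$ we perturb these weights. Fix
\[
\tau=\frac1{1000},\qquad \varepsilon=\frac\tau{12},\qquad \alpha=\frac53+\varepsilon=\frac{20001}{12000},\qquad \beta=2\alpha-1=\frac73+2\varepsilon,\qquad \omega_0=\frac13-\tau-\varepsilon ,
\]
and let $\Psi_1$ be the potential with $\mu\equiv1-\tau$, $\nu\equiv\tau$, $\omega\equiv\omega_0$. At the start $r\equiv M\equiv s\equiv1$, so $\Psi_1=n$. Moving the amount $\tau$ from $\mu$ to $\nu$ keeps Staller's rate at $1$ and rewards Dominator for playing on vertices with many live neighbors; $\omega_0$ is chosen so that the rate $2\mu+\nu-\omega$ at a settled vertex equals $\alpha$. In Phase~1 of the game (Section~\ref{sec:phase1}) Dominator finds directions of $\Psi_1$-rate at least $\beta$. This cannot go on forever: on the path of Example~\ref{ex:P4} the best $\Psi_1$-rate is $2(1-\tau)+3\tau+\omega_0=\frac73-\varepsilon<\beta$. But it can only fail when the live part of $G$ has a very simple structure,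 and then, in Phase~2 (Section~\ref{sec:phase2}), we change the weights so that Staller's rate exceeds $1$ and Dominator needs less than $\beta$.

\section{Lower bounds for rates}\label{sec:tools}

Throughout this section $\Psi$ is any potential satisfying \eqref{eq:weights}. The only terms of \eqref{eq:rate} that can be negative are the $\omega_ug'(u)$ at peaks $u$. They are absorbed by the two terms that a peak controls.

\begin{lemma}[Peak pairs]\label{lem:pairs}
Choose a best witness $w(u)$ for every peak $u$. Then $A(u)=A(w(u))=\{u\}$, the \emph{peak pairs} $\{u,w(u)\}$ are pairwise disjoint, and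
\[
\operatorname{pair}(u):=\mu_uM'(u)+\mu_{w(u)}M'(w(u))+\omega_ug'(u)\ \ge\ (\mu_u+\mu_{w(u)}-\omega_u)\,d(u)\ \ge\ 1.59\,d(u).
\]
All terms of \eqref{eq:rate} that occur in no $\operatorname{pair}(u)$ are nonnegative.
\end{lemma}

\begin{proof}
Every vertex of $N[u]\cup N[w(u)]$ other than $u$ has residual at most $s(u)<r(u)$, which gives the first claim. A vertex $v$ in the pair of $u$ has $A(v)=\{u\}$, so it determines $u$. By Lemma~\ref{lem:rates}, $M'(u)=M'(w(u))=d(u)$ and $g'(u)\ge-d(u)$, while $g'(x)\ge0$ if $x$ is not a peak. Finally $2\cdot0.966-\frac13>1.59$.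
\end{proof}

The next lemma is all that we need about Staller's steps.

\begin{lemma}[Single-vertex directions]\label{lem:single}
Let $v\in N[U]$ and $D=N[v]\cap U$. If $D$ contains a peak, then $\operatorname{rate}(\mathbf 1_v)\ge1.59$. Otherwise $\operatorname{rate}(\mathbf 1_v)\ge\mu_v+\sum_{u\in D}\nu_u$, and $\operatorname{rate}(\mathbf 1_v)\ge1.28$ if in addition
\begin{itemize}
\item[(a)] some $v'\in N[U]\setminus\{v\}$ has $A(v')\subseteq N[v]$, or
\item[(b)] some vertex $x$ has $g'(x)\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
Here $d$ is the indicator function of $N[v]$. If $u\in D$ is a peak, $\operatorname{pair}(u)\ge1.59$. Suppose that $D$ contains no peak. A vertex $v'$ with $A(v')\subseteq N[v]$ has $M'(v')=1$ and lies in no peak pair, for otherwise $A(v')=\{u\}$ with $u\in D$ a peak. This applies to $v'=v$, which gives the second bound, and in case (a) it gives a further term $\mu_{v'}\ge0.966$. In case (b) there is a further contribution of at least $\omega_x\ge0.319$, namely $\operatorname{pair}(x)\ge\omega_xg'(x)$ if $x$ is a peak and the term $\omega_xg'(x)$ if not. Finally $0.966+0.319>1.28$.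
\end{proof}

For Dominator we need bounds for general directions. The difficulty is that $M'$ and $g'$ depend on the values of $r$, over which we have no control. If $r$ were constant on $U$, then $A(v)=N[v]\cap U$ and both would depend on $U$ only. The Support Lemma says that every state is at least as good as this flat one. For $z\in U$ and $y\in N(z)$ put
\[
K(z,y)=\bigl((N[z]\cup N[y])\cap U\bigr)\setminus\{z\},
\]
and call the ordered pair $(z,y)$ \emph{admissible} if $K(z,y)\ne\emptyset$ and either $g(z)=0$ or $y$ is a best witness of $z$.

\begin{lemma}[Support Lemma]\label{lem:support}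
Let $\xi$ be a direction and $\lambda_v=\min_{N[v]\cap U}d$ for $v\in N[U]$. Let $P$ be a set of admissible pairs $(z,y)$ in which all occurring vertices are distinct, and put $\kappa_z=\min_{K(z,y)}d$ for $(z,y)\in P$. Then
\[
\operatorname{rate}(\xi)\ \ge\ \sum_{v\in N[U]}\mu_v\lambda_v+\sum_{u\in U}\nu_ud(u)+\sum_{(z,y)\in P}\omega_z(\kappa_z-d(z))^+-\sum_{u\ \mathrm{settled}}\omega_ud(u).
\]
\end{lemma}

\begin{proof}
Let $e_v=M'(v)-\lambda_v$, which is nonnegative as $A(v)\subseteq N[v]\cap U$. For $u\in U$ let the \emph{target} $t_u$ be $(\kappa_u-d(u))^+$ if $u$ is the first vertex of a pair in $P$, be $-d(u)$ if $u$ is settled, and be $0$ otherwise. (A settled first vertex would be a peak with best witness $y$ and $K(u,y)\neq\emptyset$, forcing $s(u)>0$; so the cases do not overlap.) By \eqref{eq:rate} we must show $\sum_v\mu_ve_v\ge\sum_{u\in U}\omega_u(t_u-g'(u))$. We determine the vertices with $g'(u)<t_u$ and find for each a vertex $v$ with $e_v\ge t_u-g'(u)$. Settled vertices have $g'(u)=t_u$.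

\emph{Peaks that are not settled.} For such $u$ choose a best witness $w(u)$, with $w(u)=y$ if $(u,y)\in P$; admissibility allows this. The set $K(u,w(u))$ is nonempty since $s(u)>0$; let $\kappa'_u$ be the minimum of $d$ on it. By Lemma~\ref{lem:rates}, $g'(u)\ge\kappa'_u-d(u)$. If $\kappa'_u\ge d(u)$, then $g'(u)\ge t_u$, because $\kappa'_u=\kappa_u$ when $(u,y)\in P$. If $\kappa'_u<d(u)$, then $t_u=0$. The sets $N[u]\cap U$ and $N[w(u)]\cap U$ have union $K(u,w(u))\cup\{u\}$, so some $p_u\in\{u,w(u)\}$ has $\lambda_{p_u}=\kappa'_u$; as $M'(p_u)=d(u)$ by Lemma~\ref{lem:pairs}, $e_{p_u}=d(u)-\kappa'_u\ge t_u-g'(u)$. The vertices $p_u$ are distinct since peak pairs are disjoint.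

\emph{Live vertices that are not peaks.} These have $g'\ge0$, so only $z$ with $(z,y)\in P$ and $\kappa_z>d(z)$ matter. If $r(z)\ge s(z,y)$, then $r(z)\le s(z)\le s(z,y)\le r(z)$, so $y$ is a best witness, $r(z)=s(z)>0$ and $g'(z)\ge\kappa_z-d(z)=t_z$. If $r(z)<s(z,y)$, take $x\in K(z,y)$ with $r(x)=s(z,y)$ and $q_z\in\{z,y\}$ with $x\in N[q_z]$. Then $M(q_z)=s(z,y)>r(z)$, so $A(q_z)\subseteq K(z,y)$ and $M'(q_z)\ge\kappa_z$; also $z\in N[q_z]\cap U$ gives $\lambda_{q_z}\le d(z)$. Thus $e_{q_z}\ge t_z\ge t_z-g'(z)$. The vertices $q_z$ are distinct since the pairs in $P$ are disjoint.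

Each vertex $v$ equals $p_u$ for at most one $u$ and $q_z$ for at most one $z$, so it is asked to pay at most $\frac13e_v+\frac13e_v\le\mu_ve_v$.
\end{proof}

The last sum in Lemma~\ref{lem:support} does no harm in the two situations in which we apply it.

\begin{corollary}\label{cor:support}
In the setting of Lemma~\ref{lem:support}:
\begin{itemize}
\item[(a)] If $\xi$ is supported on live vertices that are not isolated, then the last sum is $0$.
\item[(b)] If $\xi=\mathbf 1_v$ with $v$ dead, $v$ has at least two live neighbors, and $j$ neighbors of $v$ are settled, then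
\[
\operatorname{rate}(\mathbf 1_v)\ge\mu_v+\sum_{u\in U}\mu_u\lambda_u+\sum_{(z,y)\in P}\omega_z(\kappa_z-d(z))^++0.63\,j .
\]
\end{itemize}
\end{corollary}

\begin{proof}
(a) A settled vertex $u$ has $N[u]\cap U=\{u\}$, which misses the support of $\xi$. (b) We have $\lambda_v=1$. The settled vertices with $d>0$ are the $j$ settled neighbors $u$ of $v$. Each has a private vertex $w_u$, which is dead, differs from $v$ because $v$ has two live neighbors, and has $\lambda_{w_u}=d(u)=1$. The $w_u$ are distinct, and $\mu_{w_u}-\omega_u\ge0.966-\frac13>0.63$.
\end{proof}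

It remains to deal with pairs that are not admissible. For two adjacent live vertices, such a pair is good news for Dominator.

\begin{lemma}\label{lem:fallback}
If $z,y$ are adjacent live vertices and $(z,y)$ is not admissible, then $\operatorname{rate}(\mathbf 1_y)\ge2.5$.
\end{lemma}

\begin{proof}
Since $y\in K(z,y)$, the vertex $z$ is a peak and $y$ is not a best witness of it, so $y\notin\{z,w(z)\}$. As $d=1$ on $N[y]$, we have $\operatorname{pair}(z)\ge1.59$ and $M'(y)=1$. If $y$ lies in the pair of another peak $u$, then $A(y)=\{u\}$, $d(u)=1$ and $\operatorname{pair}(u)\ge1.59$. Otherwise $\mu_yM'(y)\ge0.966$ is a further term. In both cases the rate exceeds $2.5$.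
\end{proof}

\section{Phase 1: large components}\label{sec:phase1}

\begin{lemma}\label{lem:staller1}
Every direction $\mathbf 1_v$ has $\Psi_1$-rate at least $1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:single} the rate is at least $1.59$ or at least $(1-\tau)+\tau|D|\ge1$.
\end{proof}

Which components keep Dominator from the rate $\beta$? Let $S_k$ be the spider with center $c$, neighbors $y_1,\dots,y_k$ of $c$, and a leaf $z_i$ attached to each $y_i$. With weights $(1,0,\frac13)$ and $r\equiv 1$ on $S_k$, Lemma~\ref{lem:support} gives the rate $1+\frac k3$ for $\mathbf 1_c$, with $P=\{(z_i,y_i)\}$, and $2+\frac1k$ for the uniform direction on the $y_i$, where all $2k+1$ values $\lambda_v$ are $\frac1k$. The better of the two is exactly $\frac73$ for $k=3$ and $k=4$. The perturbation rescues $k=3$, where the $\Psi_1$-bound is $\frac73(1-\tau)+3\tau>\beta$, but for $k=4$ the direction $\mathbf 1_c$ gives only $(1-\tau)+5\tau+4\omega_0=\frac73-4\varepsilon$. So $S_4$ joins $P_4$ as an exception (Figure~\ref{fig:exceptions}), and we show that among components with at least three vertices there are no others.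

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=6mm}]
\node (b1) at (0,-1.1) {$b_1$};
\node (a1) at (0,0) {$a_1$};
\node (a2) at (1.2,0) {$a_2$};
\node (b2) at (1.2,-1.1) {$b_2$};
\draw (b1)--(a1)--(a2)--(b2);
\node (c) at (5.8,1.1) {$c$};
\foreach \i/\x in {1/4,2/5.2,3/6.4,4/7.6}{
  \node (y\i) at (\x,0) {$y_{\i}$};
  \node (z\i) at (\x,-1.1) {$z_{\i}$};
  \draw (c)--(y\i)--(z\i);}
\end{tikzpicture}
\caption{The path $P_4$ and the spider $S_4$, the two components with at least three vertices that may be present when Phase~2 begins, with the vertex names used in the text.}\label{fig:exceptions}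
\end{figure}

\begin{definition}\label{def:reduced}
A state is \emph{reduced} if
\begin{itemize}
\item[(i)] every component is isomorphic to $K_1$, $K_2$, $P_4$ or $S_4$;
\item[(ii)] every dead vertex has at most one isolated neighbor;
\item[(iii)] every ordered pair of adjacent live vertices is admissible.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:dom1}
If $U\ne\emptyset$ and the state is not reduced, some direction has $\Psi_1$-rate at least $\beta$.
\end{proposition}

The main case is a component $F$ violating (i). There Dominator follows a fractional dominating function of $F$ with its leaves removed: then all vertices other than leaves are lowered quickly, and each leaf either is lowered too or gains surplus. The required function is supplied by a statement about $F$ alone.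

\begin{lemma}\label{lem:phi}
Let $F$ be a connected graph with at least three vertices, not isomorphic to $P_4$ or $S_4$, in which no vertex has two leaf neighbors. Let $L$ be its set of leaves, $S$ the set of neighbors of leaves (\emph{supports}), $F'=F-L$ and $R=V(F')\setminus S$. Then there is a fractional dominating function $\varphi\colon V(F')\to[0,1]$ of $F'$ such that
\begin{equation}\label{eq:phi}
\tfrac13\Lambda+\tau\Theta\ \ge\ \tfrac\tau6\,|V(F')| ,
\end{equation}
where $\deg$ is the degree in $F$ and
\[
\Lambda=\sum_{y\in S}(1-2\varphi(y))+\sum_{v\in R}(3-7\varphi(v)),\qquad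
\Theta=\sum_{y\in S}(\varphi(y)\deg y-1)+\sum_{v\in R}\bigl(\varphi(v)(\deg v+1)-1\bigr).
\]
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:dom1}]
If (iii) fails, Lemma~\ref{lem:fallback} gives the rate $2.5>\beta$. So assume (iii).

If (ii) fails, a dead vertex $w$ has isolated neighbors $u_1\ne u_2$. For $\mathbf 1_w$ we have $\lambda_{u_1}=\lambda_{u_2}=1$, and Corollary~\ref{cor:support}(b) gives at least $3(1-\tau)>\beta$.

If (i) fails, let $F$ be a component with at least three vertices other than $P_4$ and $S_4$. If some $y$ in $F$ has two leaf neighbors $z,z'$, then $\mathbf 1_y$ has $\lambda_y=\lambda_z=\lambda_{z'}=1$, and Corollary~\ref{cor:support}(a) gives at least $3(1-\tau)>\beta$. Otherwise take $\varphi$ from Lemma~\ref{lem:phi}. Let $z_1,\dots,z_p$ be the leaves, $y_i$ the support of $z_i$, $q=|R|$, $\Gamma_S=\varphi(S)$, $\Gamma_R=\varphi(R)$, $\Gamma=\Gamma_S+\Gamma_R>0$, and $\xi=\varphi/\Gamma$. We apply Corollary~\ref{cor:support}(a) with $P=\{(z_i,y_i)\}$, which is allowed by (iii). We have $d\ge1/\Gamma$ on $F'$ and $d(z_i)=\varphi(y_i)/\Gamma\le1/\Gamma$. Hence $\lambda_{z_i}=\lambda_{y_i}=\varphi(y_i)/\Gamma$;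 $\lambda_v\ge1/\Gamma$ for $v\in R$, since $N[v]\cap U\subseteq V(F')$; and $\kappa_{z_i}\ge1/\Gamma$, since $K(z_i,y_i)=N[y_i]\cap V(F')$. Moreover $\Gamma\sum_{u\in U}d(u)=\rho:=\sum_{v\in F'}\varphi(v)(\deg v+1)$. Therefore
\[
\Gamma\cdot\operatorname{rate}(\xi)\ \ge\ (1-\tau)(2\Gamma_S+q)+\tau\rho+\omega_0(p-\Gamma_S).
\]
Subtract $\beta\Gamma=(\frac73+2\varepsilon)(\Gamma_S+\Gamma_R)$ and sort the right side by $1,\tau,\varepsilon$:
\[
\tfrac13\bigl(p+3q-2\Gamma_S-7\Gamma_R\bigr)+\tau\bigl(\rho-\Gamma_S-p-q\bigr)-\varepsilon\bigl(p+\Gamma_S+2\Gamma_R\bigr).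
\]
The first two brackets are $\Lambda$ and $\Theta$, and the third is at most $2(p+q)=2|V(F')|$. Since $2\varepsilon=\tau/6$, inequality \eqref{eq:phi} gives $\operatorname{rate}(\xi)\ge\beta$. This is the step that fixes the ratio $\varepsilon=\tau/12$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:phi}]
The graph $F'$ is connected and has at least two vertices, since otherwise $F$ would be a star with two leaves or more. So every vertex of $F'$ has $\deg\ge2$; a support $y$ has $\deg y=1+\deg_{F'}y$, and all neighbors of a vertex of $R$ lie in $F'$.

Adjacent supports dominate each other with $\varphi=\frac12$ at no cost in $\Lambda$. Every other support is attached to a vertex of $R$, which produces spiders, and on a spider with $k$ legs we imitate the better of the two directions found above: weight on the supports if $k\le3$, on the center if $k\ge4$. The remaining vertices of $R$ have a large credit in $\Lambda$, with which they pay for some weight on neighboring centers.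

\emph{The assignment.} Let $S_2$ be the set of supports with a neighbor in $S$, and $S_1=S\setminus S_2$. A neighbor in $S$ of a vertex of $S_2$ lies in $S_2$. All $F'$-neighbors of $y\in S_1$ lie in $R$, and there is at least one. Assign each $y\in S_1$ to a neighbor in $R$; let $k_v$ be the number of supports assigned to $v$, $T=\{v\in R:k_v\ge1\}$ and $R_0=R\setminus T$. Call $v$ a \emph{tie} if $k_v=4=\deg v$. Choose the assignment to maximize $|T|$ and, subject to this, to minimize the number of ties.

\emph{Claim 1. If $y\in S_1$ is assigned to $v_1$ and has a neighbor $v\in R_0$, then $k_{v_1}=1$.} Otherwise reassigning $y$ to $v$ increases $|T|$.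

\emph{Claim 2. The ties $v$ can be matched injectively to vertices $v'\in T$ with $k_{v'}=3$ that have no neighbor in $R_0$.} The neighbors of a tie $v$ are its four assigned supports. If none of them had another neighbor in $R$, then $F\cong S_4$, which is excluded. So some $y$ assigned to $v$ has a neighbor $v'\in R\setminus\{v\}$, and $v'\in T$ by Claim~1. Reassigning $y$ to $v'$ keeps $|T|$, destroys the tie at $v$ and affects no vertex other than $v,v'$; by minimality it makes $v'$ a tie. So originally $k_{v'}=3$, and the neighbors of $v'$ are its three assigned supports and $y$, all in $S_1$. The vertex $v'$ determines $y$, its only neighbor not assigned to it, and $y$ determines $v$.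

\emph{The function $\varphi$.} A vertex of $R_0$ is of \emph{type A} if it has no neighbor in $R_0$; it gets $\varphi=0$ and \emph{designates} two of its neighbors. It is of \emph{type B} otherwise; it gets $\varphi=\frac13$, and if it has exactly one neighbor in $R_0$, it designates one further neighbor. Designated vertices lie in $T\cup S$. For $v\in T$ put $\varphi(v)=t_v$ and $\varphi=1-t_v$ on the supports assigned to $v$, where $t_v=1$ if $k_v\ge4$, and for $k_v\le3$
\[
t_v=\tfrac12\ \text{if a type A vertex designates $v$},\quad t_v=\tfrac13\ \text{if only type B vertices do},\quad t_v=0\ \text{if none does}.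
\]
Put $\varphi=\frac12$ on $S_2$.

\emph{Domination.} A vertex of $S_2$ gets $\frac12+\frac12$ from itself and a neighbor in $S_2$. A vertex $v\in T$ and a support assigned to it get $t_v+(1-t_v)$. A vertex designated by a type A vertex has $\varphi\ge\frac12$: this holds by definition in $T$ and in $S_2$, and if it lies in $S_1$ and is assigned to $v_1$, then $k_{v_1}=1$ by Claim~1, so $1-t_{v_1}\ge\frac12$. In the same three cases a vertex designated by a type B vertex has $\varphi\ge\frac13,\frac12,\frac12$. So a type A vertex gets $\frac12+\frac12$. A type B vertex gets $\frac13$ from itself and at least $\frac13$ from each of two neighbors, because its neighbors in $R_0$ are of type B.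

\emph{The inequality.} Partition $V(F')$ into groups: the components of $F'[S_2]$, the single vertices of $R_0$, and, for $v\in T$, the vertex $v$ with its $k=k_v$ assigned supports. We compute the parts of $\Lambda$ and $\Theta$ of each group.

A component $C$ of $F'[S_2]$ has $|C|\ge2$, $\Lambda$-part $0$ and $\Theta$-part $\frac12\sum_{y\in C}(\deg_{F'}y-1)$. If $|C|\ge3$, connectedness gives $\sum_{y\in C}\deg_{F'}y\ge2(|C|-1)$, so the $\Theta$-part is at least $\frac12(|C|-2)\ge|C|/6$. If $|C|=2$, then $C\ne V(F')$ because $F\not\cong P_4$, so an edge of $F'$ leaves $C$ and the $\Theta$-part is at least $\frac12\ge|C|/6$.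

A type A vertex has parts $3$ and $-1$; a type B vertex has parts $\frac23$ and at least $\frac13\cdot3-1=0$.

The group of $v\in T$, with $t=t_v$, has $\Lambda$-part $3-7t+k(2t-1)=3-k+(2k-7)t$. If $t=0$, the $\Theta$-part is at least $-1+k$, as each support has $\deg\ge2$. If $t=1$, it is $\deg v-k$, which is at least $0$, and at least $1$ if $k=4$ and $v$ is not a tie. If $t\in\{\frac13,\frac12\}$, then $v$ has a neighbor in $R_0$, so $\deg v\ge k+1$ and the $\Theta$-part is at least $t(k+2)-1+k(1-2t)=k(1-t)-1+2t$, which is $t$, $1$, $2-t$ for $k=1,2,3$.

The $\Lambda$-part of such a group is negative in two cases only: it is $-\frac12$ if $t=\frac12$, and $-\frac13$ if $t=\frac13$ and $k=3$ (for $t=\frac13$ and $k=1,2$ it is $\frac13$ and $0$). Move each deficit $-\frac12$ to a type A vertex designating $v$, and each deficit $-\frac13$ to a type B vertex designating $v$. A type A vertex receives at most two deficits and keeps $\Lambda$-part at least $2$; a type B vertex receives at most one and keeps at least $\frac13$. The resulting lower bounds are as follows.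
\begin{center}
\begin{tabular}{l|c|c|c|c}
group & size & $\Lambda$-part & $\Theta$-part & part of $\frac13\Lambda+\tau\Theta$\\ \hline
type A & $1$ & $2$ & $-1$ & $\frac23-\tau$\\
type B & $1$ & $\frac13$ & $0$ & $\frac19$\\
$t=0$, $k=1,2,3$ & $2,3,4$ & $2,1,0$ & $0,1,2$ & $\frac23,\ \frac13,\ 2\tau$\\
$t\in\{\frac13,\frac12\}$, $k=1,2,3$ & $2,3,4$ & $0,0,0$ & $\frac13,1,\frac32$ & $\frac\tau3,\ \tau,\ \frac32\tau$\\
$t=1$, $k\ge5$ & $k+1$ & $k-4$ & $0$ & $\frac{k-4}3\ge\frac{k+1}{18}$\\
$t=1$, $k=4$, not a tie & $5$ & $0$ & $1$ & $\tau$\\
$t=1$, tie & $5$ & $0$ & $0$ & $0$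
\end{tabular}
\end{center}
In every row but the last, the final entry is at least $\frac\tau6$ times the size. The vertex $v'$ matched to a tie has $k_{v'}=3$ and, having no neighbor in $R_0$, is not designated; so $t_{v'}=0$, and the two groups together contribute at least $2\tau\ge\frac\tau6\cdot9$. Summing over all groups gives \eqref{eq:phi}.
\end{proof}

\section{Phase 2: small components}\label{sec:phase2}

Phase~2 starts at a reduced state $r_0$ whose live set $U_0$ is nonempty. The components of $G[U_0]$ are isolated vertices, forming a set $I$, copies of $K_2$, and copies of $P_4$ and $S_4$ labeled as in Figure~\ref{fig:exceptions}. For each $u\in I$ fix a neighbor $w_u$; it lies outside $U_0$, and the $w_u$ are distinct by condition (ii). All later states have $U\subseteq U_0$.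

\subsection{The new weights}

By the proof of Lemma~\ref{lem:staller1}, a step of Staller can have $\Psi_1$-rate $1$ only if it lowers a single live vertex. We therefore raise $\nu$ on $I$ and on the copies of $P_4$ and $S_4$. The potential must not increase at the switch, so we lower $\mu$ at $w_u,a_i,y_i,c$; each of these has $M$ at least as large as the residuals it pays for. Finally $\mu_{b_i}$, $\mu_{z_i}$ and $\omega$ are adjusted so that lowering a settled vertex keeps rate $\alpha$. Copies of $K_2$ need no change, since, as we shall see, Staller has no slow step at them. Let $\Psi_2$ be the potential with the weights of Table~\ref{tab:weights}; they satisfy \eqref{eq:weights}, and every vertex outside $U_0$ has $\mu\ge1-8\tau$.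

\begin{table}[ht]
\centering
\begin{tabular}{l|c|c|c|c}
vertex & $\mu$ & $\nu$ & $\mu+\nu$ & $\omega$\\ \hline
$u\in I$ & $1-\tau$ & $8\tau$ & $1+7\tau$ & $\frac13-\tau-\varepsilon$\\
$w_u$ $(u\in I)$ & $1-8\tau$ & $\tau$ & $1-7\tau$ & $\frac13-\tau-\varepsilon$\\
$b_i$ & $1+11\tau$ & $9\tau$ & $1+20\tau$ & $\frac13-9\tau-\varepsilon$\\
$a_i$ & $1-29\tau$ & $9\tau$ & $1-20\tau$ & $\frac13-9\tau-\varepsilon$\\
$z_i$ & $1+11\tau$ & $9\tau$ & $1+20\tau$ & $\frac13-14\tau-\varepsilon$\\
$y_i$ & $1-34\tau$ & $9\tau$ & $1-25\tau$ & $\frac13-14\tau-\varepsilon$\\
$c$ & $1-15\tau$ & $35\tau$ & $1+20\tau$ & $\frac13-14\tau-\varepsilon$\\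
all others & $1-\tau$ & $\tau$ & $1$ & $\frac13-\tau-\varepsilon$
\end{tabular}
\caption{The weights of $\Psi_2$. The last row, which agrees with $\Psi_1$, includes the vertices of the $K_2$-components of $G[U_0]$.}\label{tab:weights}
\end{table}

\begin{lemma}\label{lem:switch}
$\Psi_2(r_0)\le\Psi_1(r_0)$.
\end{lemma}

\begin{proof}
Let $r=r_0$. We split $(\Psi_2-\Psi_1)/\tau$ into parts and show that each is at most $0$. A vertex $u\in I$ with $w_u$ contributes $7r(u)-7M(w_u)\le0$, as $u\in N[w_u]$.

\emph{A copy of $P_4$.} Each pair $(b,a)=(b_i,a_i)$ contributes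
\[
X=12M(b)+8r(b)-28M(a)+8r(a)+8g(b)+8g(a),
\]
where $M(b)=\max\{r(a),r(b)\}\le M(a)$, and at most one of $a,b$ is a peak. If neither is, $X\le28M(b)-28M(a)\le0$. If $b$ is a peak, then $r(b)>s(b)\ge r(a)$ and $M(b)=r(b)\le M(a)$, so $X\le 8r(a)-8s(b)\le0$. If $a$ is a peak, then $M(a)=M(b)=r(a)$ and $X=8r(b)-8s(a)\le0$.

\emph{A copy of $S_4$.} The center contributes $E_0=34r(c)-14M(c)+13g(c)$, and the leg $(z,y)=(z_i,y_i)$ contributes
\[
E_i=12M(z)+8r(z)-33M(y)+8r(y)+13g(z)+13g(y),
\]
where $M(z)=m_i:=\max\{r(z),r(y)\}$ and $M(y)=\max\{m_i,r(c)\}$. We claim that $E_i\le-5r(c)$. If neither $z$ nor $y$ is a peak, $E_i\le28m_i-33M(y)\le-5M(y)\le-5r(c)$. If $z$ is a peak, then by (iii) $r(z)>s(z)=s(z,y)=\max\{r(y),r(c)\}$, so $M(z)=M(y)=r(z)$, the terms in $r(z)$ cancel, and $E_i=8r(y)-13s(z)\le-5s(z)\le-5r(c)$. If $y$ is a peak, then $r(y)>s(y)\ge\max\{r(z),r(c)\}$, so $M(z)=M(y)=r(y)$ and $E_i=8r(z)-13s(y)\le-5r(c)$.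

If $c$ is not a peak, $E_0\le20r(c)$ and $E_0+\dots+E_4\le0$. If $c$ is a peak, then $M(c)=r(c)$ and $E_0=33r(c)-13s(c)$. By (iii), $s(c)=s(c,y_i)\ge m_i$, so $m_i\le s(c)<r(c)$ for each $i$. Then $y_i$ is not a peak, being a neighbor of one, and $z_i$ is not a peak, since otherwise (iii) would give $r(z_i)>s(z_i,y_i)\ge r(c)$. Hence $E_i\le28s(c)-33r(c)$, and the total is at most $99(s(c)-r(c))<0$.
\end{proof}

\subsection{Regimes}

As the game goes on, Dominator's best rate falls from about $\frac73$ to $\alpha$, so Staller's guaranteed rate must rise. We track this with five regimes, which depend only on the set $U\subseteq U_0$. The regime is the first one in Table~\ref{tab:regimes} whose condition holds; thus in R5, which includes $U=\emptyset$, every live vertex is settled or lies in a $K_2$-component of $G$ itself. The table also lists the rates that we shall prove: $\sigma$ for Staller and $\delta=2\alpha-\sigma$ for Dominator. Down the table $\sigma$ increases to $\alpha$ and $\delta$ decreases to $\alpha$.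

\begin{table}[ht]
\centering
\begin{tabular}{l|l|c|c}
 & condition & $\sigma$ & $\delta$\\ \hline
Phase 1 & & $1$ & $\frac73+2\varepsilon$\\
R1 & some component has at least three vertices & $1+\tau$ & $\frac73+2\varepsilon-\tau$\\
R2 & some vertex of $I$ is low & $1+7\tau$ & $\frac73+2\varepsilon-7\tau$\\
R3 & some vertex is low & $1+20\tau$ & $\frac73+2\varepsilon-20\tau$\\
R4 & some $K_2$-component of $G[U]$ is not a component of $G$ & $\frac54$ & $\frac{25}{12}+2\varepsilon$\\
R5 & none of the above & $\alpha$ & $\alpha$
\end{tabular}
\caption{Phase 1 and the regimes of Phase 2, with the rates $\sigma$ and $\delta=2\alpha-\sigma$.}\label{tab:regimes}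
\end{table}

\begin{lemma}\label{lem:monotone}
If $U'\subseteq U\subseteq U_0$, the regime of $U'$ is not earlier than that of $U$.
\end{lemma}

\begin{proof}
Nothing is to be shown if $U$ is in R1. So let all components of $G[U]$ have at most two vertices. Then the same holds for $G[U']$, and every $K_2$-component of $G[U']$ is one of $G[U]$. It remains to see that a vertex $x$ that is low for $U'$ is low for $U$. If $x$ had a neighbor $x'\in U$, then $x'\notin U'$ and $N[x']\cap U=\{x,x'\}$, so $x'$ would be private to $x$ for $U'$ and $x$ would be settled. Hence $x$ is isolated in $G[U]$, and it is not settled for $U$, as it would then be settled for $U'$.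
\end{proof}

\subsection{Staller's rates}

\begin{lemma}\label{lem:staller2}
In each regime, every direction $\mathbf 1_v$ has $\Psi_2$-rate at least $\sigma$.
\end{lemma}

\begin{proof}
Let $D=N[v]\cap U\neq\emptyset$.

\emph{Regime R5.} Suppose that $D$ meets a $K_2$-component $\{x,x'\}$ of $G$. Then $v\in\{x,x'\}$ and $r(x)=r(x')$, so $A(x)=A(x')=\{x,x'\}$, neither vertex lies in a peak pair, and $M'(x)=M'(x')=1$. Both have $\mu+\nu=1$, so the rate is at least $2>\alpha$. Otherwise $D$ contains a settled vertex $u$, and by Lemma~\ref{lem:pairs} the rate is at least $\mu_u+\nu_u+\mu_w-\omega_u$ for any $w$ private to $u$. If $u$ is $a_i$, $y_i$ or a vertex of a $K_2$-component of $G[U_0]$, then $b_i$, $z_i$ or the other vertex of that component is dead, since $u$ is isolated, and has no neighbor in $U_0$ but $u$; so it is private to $u$, and we take it as $w$. In the other cases we take any private $w$ and use the smallest value of $\mu$ on $N(u)$. Writing $\mu_u+\nu_u+\mu_w-\omega_u=\alpha+\theta\tau$, Table~\ref{tab:weights} gives $\theta\ge0$ in all cases: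
\begin{center}
\begin{tabular}{c|c|c}
$u$ & $w$ & $\theta$\\ \hline
in $I$ & outside $U_0$ & $\ge7-8+1=0$\\
in a $K_2$ of $G[U_0]$ & the other vertex & $0-1+1=0$\\
$b_i$ & $a_i$ or outside $U_0$ & $\ge20-29+9=0$\\
$a_i$ & $b_i$ & $-20+11+9=0$\\
$z_i$ or $c$ & some $y_j$ or outside $U_0$ & $\ge20-34+14=0$\\
$y_i$ & $z_i$ & $-25+11+14=0$
\end{tabular}
\end{center}

\emph{Regimes R1--R4.} Here $\sigma\le\frac54<1.28$. By Lemma~\ref{lem:single} we may assume that $D$ contains no peak and that neither (a) nor (b) of that lemma holds; the rate is then at least $\mu_v+\sum_D\nu$. Take $u\in D$ and let $H$ be its component.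

\emph{$|H|=1$.} Then $A(u)=\{u\}\subseteq N[v]$, so $v=u$ as (a) fails. The vertex $u$ is not a peak, hence not settled, hence low, and the regime is R1, R2 or R3. As shown for R5, an isolated $a_i$, $y_i$ or vertex of a $K_2$-component of $G[U_0]$ is settled. So either $u\in I$, the regime is R1 or R2 and the rate is at least $1+7\tau$, or $u$ is some $b_i$, $z_i$ or $c$ and the rate is at least $1+20\tau$.

\emph{$|H|=2$ is impossible.} Let $H=\{u,u'\}$. If $H\subseteq N[v]$, then $A(u),A(u')\subseteq N[v]$, and one of $u,u'$ differs from $v$, so (a) holds. Otherwise $u'\notin N[v]$, so $v\notin H$, $d(u)=1$ and $d(u')=0$. If $r(u)>r(u')$, then $A(u)=\{u\}$ and (a) holds. If $r(u)\le r(u')$, then $s(u')\ge r(u)=s(u',u)$, so $u$ is a best witness of $u'$; as $K(u',u)=\{u\}$, we get $s'(u')\ge1$, and $r(u')\ge s(u')>0$ gives $g'(u')\ge1$, which is (b).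

\emph{$|H|\ge3$.} The regime is R1, $\sigma=1+\tau$, and $H$ lies in a component $Q\cong P_4$ or $S_4$ of $G[U_0]$. If $v\notin Q$, then $v\notin U_0$ and $\mu_v+\nu_u\ge(1-8\tau)+9\tau$. Let $v\in Q$. If $Q\cong P_4$, then $a_1,a_2\in H$. For $v=b_i$ we have $a_i\in D$ and $\mu_{b_i}+\nu_{a_i}=1+20\tau$. For $v=a_i$ we have $A(b_i)\subseteq\{a_i,b_i\}\subseteq N[v]$, which is (a). If $Q\cong S_4$, then $c\in H$. For $v=c$ the rate is at least $\mu_c+\nu_c=1+20\tau$. For $v=z_i$ we have $u\in\{z_i,y_i\}$, and $y_i\in H$ since $H$ connects $u$ to $c$; so the rate is at least $\mu_{z_i}+\nu_{y_i}=1+20\tau$. For $v=y_i$, if $y_i$ or $z_i$ is live, then $A(z_i)\subseteq\{y_i,z_i\}\subseteq N[v]$, which is (a); otherwise $D=\{c\}$ and $\mu_{y_i}+\nu_c=1+\tau$.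
\end{proof}

\subsection{Dominator's rates}

\begin{lemma}\label{lem:dom2}
In each regime, if $U\ne\emptyset$, some direction has $\Psi_2$-rate at least $\delta$.
\end{lemma}

\begin{proof}
In R5 we have $\delta=\sigma=\alpha$, and Lemma~\ref{lem:staller2} applies. In all regimes $\delta<2.34$, so by Lemma~\ref{lem:fallback} we may assume that all pairs of adjacent live vertices are admissible. We use Corollary~\ref{cor:support}, part (a) for directions on live vertices and part (b) for a dead vertex, with $P=\emptyset$ unless stated. Three vertices counted there with $\lambda=1$ give at least $3\cdot0.966>2.89$; we call this a \emph{triple}.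

\emph{Regime R1.} Let $F$ be a component with at least three vertices, inside the component $Q$ of $G[U_0]$. If $F\cong P_3$, the direction at its middle vertex makes $F$ a triple. So let $F\not\cong P_3$.

If $Q\cong P_4$, then $F=Q$. Take $\mathbf 1_{a_1}$ and $P=\{(b_2,a_2)\}$. Then $\lambda_{b_1}=\lambda_{a_1}=1$, $d=1$ on $\{b_1,a_1,a_2\}\supseteq K(b_2,a_2)$ and $d(b_2)=0$, so the rate is at least
\[
(1+11\tau)+(1-29\tau)+27\tau+(\tfrac13-9\tau-\varepsilon)=\tfrac73-\varepsilon\ge\delta,\qquad\text{as }\tau\ge3\varepsilon .
\]
If $Q\cong S_4$, then $c\in F$. If some $y_i\in F$ has $z_i$ dead, then $c,y_i,z_i$ is a triple for $\mathbf 1_c$, since $N[y_i]\cap U=\{y_i,c\}$ and $N[z_i]\cap U=\{y_i\}$. Otherwise $F$ consists of $c$ and $j\in\{2,3,4\}$ complete legs. For $j\in\{2,3\}$ take the uniform direction on the $j$ supports; then $d=\frac1j$ on the legs, $d(c)=1$, and all $2j+1$ vertices of $F$ have $\lambda=\frac1j$. For $j=2$ the rate is at least $\frac52\cdot0.966>2.41$. For $j=3$ it is at least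
\[
(1+20\tau)+(1-25\tau)+\tfrac13(1-15\tau)+35\tau=\tfrac73+25\tau>\delta .
\]
For $j=4$ take $\mathbf 1_c$ and $P=\{(z_i,y_i)\}$. Then $\lambda_c=1$, $d=1$ on $K(z_i,y_i)=\{y_i,c\}$ and $d(z_i)=0$, so the rate is at least
\[
(1+20\tau)+4\cdot9\tau+4(\tfrac13-14\tau-\varepsilon)=\tfrac73-4\varepsilon\ge\delta,\qquad\text{as }\tau\ge6\varepsilon .
\]

\emph{Regimes R2 and R3.} Let $u$ be low, with $u\in I$ in R2, and let $w$ be a best witness of $u$. It is dead, and $O:=K(u,w)=(N(w)\cap U)\setminus\{u\}$ is nonempty because $s(u)>0$. So $w$ has at least two live neighbors, and for $\mathbf 1_w$ we have $\lambda_w=\lambda_u=1$. If $O$ contains an isolated vertex, or both vertices of a $K_2$-component, then such a vertex also has $\lambda=1$ and completes a triple. Otherwise $O=\{x_1,\dots,x_m\}$, where the $x_i$ lie in distinct components $\{x_i,x_i'\}$ and $x_i'\notin N(w)$. If $m\ge2$, take $\mathbf 1_w$ and $P=\{(x_i',x_i)\}$; since $K(x'_i,x_i)=\{x_i\}$, $d(x_i)=1$ and $d(x_i')=0$, the rate is at least $2\cdot0.966+2\cdot0.319>2.5$.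

The tight case is $m=1$, $O=\{x\}$, with component $\{x,x'\}$. Take $\mathbf 1_x$ and $P=\{(u,w)\}$, which is admissible as $w$ is a best witness. Then $d=\lambda=1$ at $x$ and $x'$, $\kappa_u=d(x)=1$ and $d(u)=0$, so the rate is at least $(\mu_x+\nu_x)+(\mu_{x'}+\nu_{x'})+\omega_u$. The edge $xx'$ is an edge of $G[U_0]$. If it is $a_1a_2$ or $cy_j$, then the dead vertex $b_1$ or $z_j$ has its only live neighbor in $\{x,x'\}$ and completes a triple. Otherwise it is a $K_2$-component of $G[U_0]$, some $a_ib_i$ or some $y_iz_i$, and the sum of $\mu+\nu$ over $x,x'$ is $2$, $2$ or $2-5\tau$. Hence the rate is at least $(2-5\tau)+(\frac13-\tau-\varepsilon)=\frac73-6\tau-\varepsilon$ in R2 and at least $(2-5\tau)+(\frac13-14\tau-\varepsilon)=\frac73-19\tau-\varepsilon$ in R3. Both exceed $\delta$ by $\tau-3\varepsilon>0$.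

\emph{Regime R4.} Now $\delta<2.09$ and all isolated vertices are settled. A $K_2$-component of $G[U]$ that is not a component of $G$ has a dead neighbor $v$; let $O=N(v)\cap U$. If $O$ contains an isolated vertex $u$, then $|O|\ge2$, $\lambda_u=1$ for $\mathbf 1_v$, and the rate is at least $2\cdot0.966+0.63>2.5$. If $O$ contains both vertices of a $K_2$-component, they form a triple with $v$ for $\mathbf 1_v$. Otherwise $O=\{x_1,\dots,x_m\}$ with $m\ge1$, the $x_i$ in distinct components $\{x_i,x_i'\}$ and $x_i'\notin N(v)$. If $m\ge4$, take $\mathbf 1_v$ and $P=\{(x_i',x_i)\}$; the rate is at least $0.966+4\cdot0.319>2.2$. If $m\le3$, take the uniform direction on $O$; then $\lambda_{x_i}=\lambda_{x_i'}=\lambda_v=\frac1m$, and the rate is at least $(2+\frac1m)\cdot0.966>2.2$.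
\end{proof}

\section{From rates to a strategy}\label{sec:strategy}

A good direction is good only for a short time $h$, after which a new one must be chosen. The times could shrink so fast that they never add up to a full turn. We exclude this by showing that the limit of such a process is itself reachable in finitely many steps.

Fix the phase, and let $\Psi$ be its potential. A \emph{good play} is a finite legal sequence of steps, possibly empty, of total weight $t$ that lowers $\Psi$ by at least $\delta t$, where $\delta=\beta$ in Phase~1, and in Phase~2 $\delta$ belongs to the regime at the end of the sequence. A concatenation of good plays is good, because $\delta$ does not increase in time (Lemma~\ref{lem:monotone}). During a turn of Dominator, a position is \emph{terminal} if the weight of the turn is used up, or $U=\emptyset$, or the phase is 1 and the state is reduced.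

\begin{lemma}\label{lem:turn}
From any position in a turn of Dominator there is a good play, within the remaining weight of the turn, that ends in a terminal position.
\end{lemma}

\begin{proof}
First, from a position that is not terminal there are good plays of arbitrarily small positive weight. Take $\xi$ from Proposition~\ref{prop:dom1} or Lemma~\ref{lem:dom2} and play the steps $(v,h\xi(v))$ for all $v$ with $\xi(v)>0$. If $h<\frac12\min_Ur$, all live residuals stay above $h$, so the steps are legal and $U$, hence $\delta$, is unchanged. They lead to $f+h\xi$, and for small $h$ the drop is exactly $h\cdot\operatorname{rate}(\xi)\ge\delta h$, by piecewise linearity.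

Suppose that the lemma fails at a position $f_0$. Define positions $f_1,f_2,\dots$ as follows: let $W_k$ be the supremum of the weights of good plays from $f_k$ within the remaining weight, and reach $f_{k+1}$ by such a play of weight at least $W_k/2$. Each $f_k$ is reached from $f_0$ by a good play, so it is not terminal and $W_k>0$. The functions $f_k$ increase and their total weight is bounded, so they converge to some $f_\infty$. Since $V(G)$ is finite, there is $i$ such that every vertex used after $f_i$ is used in infinitely many steps. Fix $k\ge i$ and let $Y=f_\infty-f_k$.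

We claim that the finitely many steps $(v,Y(v))$ with $Y(v)>0$, in any order, form a good play from $f_k$ to $f_\infty$. Let $Y(v)>0$. Each of the infinitely many steps on $v$ is made while some vertex of $N[v]$ has load below $1$, so one vertex $u\in N[v]$ has load below $1$ infinitely often, hence always, and $f_\infty(N[u])\le1$. Before the step $(v,Y(v))$ the load of $u$ is at most $f_\infty(N[u])-Y(v)\le1-Y(v)$, so the step is legal. For $l>k$ the drop of $\Psi$ from $f_k$ to $f_l$ is at least $\delta_l$ times the weight of $f_l-f_k$, where $\delta_l$ is the value of $\delta$ at $f_l$. The live set of $f_\infty$ is contained in that of $f_l$, so $\delta_l\ge\delta_\infty$ by Lemma~\ref{lem:monotone}. Letting $l\to\infty$ and using the continuity of $\Psi$ proves the claim.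

Thus $f_\infty$ is reached from $f_0$ by a good play and is not terminal. So there is a good play of some weight $h>0$ from $f_\infty$ within the remaining weight. By concatenation $W_k\ge h$ for all $k\ge i$, so infinitely many extensions have weight at least $h/2$, which is impossible within one turn.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The game starts in Phase~1, with potential $\Psi_1=n$. In each of his turns Dominator makes the play given by Lemma~\ref{lem:turn}. If, in Phase~1, it ends at a reduced state with $U\ne\emptyset$ and with weight of the turn remaining, Phase~2 begins there: the potential is changed to $\Psi_2$, which does not increase its value by Lemma~\ref{lem:switch}, and Dominator finishes this turn and plays all later turns by Lemma~\ref{lem:turn} in Phase~2.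

Consider a turn of Dominator of weight $t$, and let $\sigma,\delta$ be the values in Table~\ref{tab:regimes} for the position at its end. The potential drops by at least $\delta t$; if the phase changes within the turn, this uses $\beta\ge\delta$. In the following turn of Staller the phase does not change and the regime does not move back, so by Lemmas~\ref{lem:staller1} and~\ref{lem:staller2} the potential drops at rate at least $\sigma$. Split the game into rounds, each a turn of Dominator and the next turn of Staller, if any. We show that a round of weight $W$ lowers the potential by at least $\alpha W$. If the game ends in Dominator's turn, the drop is at least $\delta W\ge\alpha W$. Otherwise his turn has weight $1$, Staller's has weight $t\le1$, and the drop is at least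
\[
(2\alpha-\sigma)+\sigma t=\alpha(1+t)+(\alpha-\sigma)(1-t)\ge\alpha(1+t),
\]
because $\sigma\le\alpha$. The potential starts at $n$ and is never negative, so $\alpha$ times the length of the game is at most $n$. Hence $\gamma_g^*(G)\le n/\alpha=\frac{12000}{20001}n$, and $\frac{12000}{20001}<\frac35$ since $\alpha>\frac53$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{FDG} \emph{Fractional Domination Game}, \texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/v26i4p3/pdf}.
\end{thebibliography}
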